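\title{A counterexample to Kosniowski's conjecture on unitary circle actions}

\begin{abstract}
Kosniowski conjectured that a closed unitary manifold with a circle action that has $k$ isolated fixed points and does not bound equivariantly has dimension less than $4k$. We disprove the conjecture by constructing such manifolds with $k=4$ in dimensions $16$ and $18$. They are obtained by joining two products $S^6\times D^{2s}$ through a free bordism, whose existence is read off from Chern numbers. We also prove that the inequality holds for $k\le 3$, that a unitary circle manifold with finite fixed point set bounds exactly when its fixed points cancel in pairs, and that $\dim M\le 2d(k-1)$ when the first $d$ elementary symmetric functions of the weights separate the fixed points that do not cancel.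
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{unitary} (or stably complex) manifold is a smooth manifold $M$ with a complex structure $J$ on $TM\oplus\underline{\mathbb R}^{\ell}$ for some $\ell\ge0$. A \emph{unitary $S^1$-manifold} is a unitary manifold with a smooth circle action that preserves $J$, the circle acting trivially on the summand $\underline{\mathbb R}^{\ell}$. Closed means compact without boundary, and all components of a manifold have the same dimension. A closed unitary $S^1$-manifold $M$ \emph{bounds equivariantly} if $M=\partial W$ for a compact unitary $S^1$-manifold $W$ whose action and stable complex structure restrict to those of $M$; Section~\ref{sec:calculus} fixes the conventions. We say that $M$ has $k$ fixed points if its fixed point set consists of exactly $k$ points, $k$ finite.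

How large can $\dim M$ be for a given $k$? Without a further hypothesis there is no bound. Let $V$ be a complex representation of $S^1$ of dimension $n$ without trivial summand. The ball $D(V\oplus\mathbb R)$ is a unitary $S^1$-manifold, because its tangent bundle plus $\underline{\mathbb R}$ is $V\oplus\mathbb C$, and its boundary $S^{2n}$ has two fixed points. These spheres bound, so it is natural to exclude boundaries. The first examples that remain are almost complex: $\mathbb{CP}^n$ with the action $[z^{a_0}x_0:\dots:z^{a_n}x_n]$ for distinct integers $a_i$, where $\dim M=2k-2$; the sphere $S^6$ with $k=2$ (Section~\ref{sec:sphere}); and the product $S^6\times S^6$ with the diagonal action, where $k=4$ and $\dim M=12$. None of them bounds, because the top Chern number is the Euler characteristic $k\neq0$. In a product the dimensions add while the numbers of fixed points multiply, so longer products of spheres do worse. All these examples have $\dim M\le 3k$, and a linear bound with some room to spare looks plausible.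

\begin{quote}
\textbf{Conjecture} (Kosniowski, 1979; see \cite{slides}). \emph{If the circle acts on a closed unitary manifold $M$ with $k$ fixed points and $M$ does not bound a unitary manifold equivariantly, then $\dim M<4k$.}
\end{quote}

We show that the conjecture holds for $k\le3$ and fails for $k=4$. The results are stated in terms of the local data at the fixed points. Write $\tau=\tau_M$ for the complex $S^1$-bundle $(TM\oplus\underline{\mathbb R}^{\ell},J)$. Together with the standard orientation of $\mathbb R^{\ell}$ it orients $M$. At an isolated fixed point $p$ the representation $\tau_p=T_pM\oplus\mathbb R^{\ell}$ has fixed part $\mathbb R^{\ell}$ and nontrivial part $T_pM$, and $J$ preserves both. So $\dim M=2n$ is even and $T_pM\cong\bigoplus_{w\in P_p}\mathbb C_w$, where $z\in S^1$ acts on $\mathbb C_w$ as $z^w$ and $P_p$ is a multiset of $n$ nonzero integers, the \emph{weights} at $p$. The \emph{sign} $\varepsilon_p$ is $+1$ if $J$ induces the standard orientation on $\mathbb R^{\ell}$ and $-1$ otherwise; equivalently, $\varepsilon_p$ compares the orientation of $M$ with the complex orientation of $T_pM$. For a multiset $Q$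 put
\[
m_Q=\sum_{p\,:\,P_p=Q}\varepsilon_p .
\]
We write $e_j(P)$ for the $j$th elementary symmetric function of the elements of $P$, $e(P)$ for the product of all elements, $-P=\{-w: w\in P\}$, and $P\cup\{1^s\}$ for $P$ with $s$ copies of $1$ added.

\begin{theorem}\label{thm:counter}
Let $A=\{a_1,a_2,a_3\}$ and $B=\{b_1,b_2,b_3\}$ be triples of nonzero integers with $\sum a_i=\sum b_i=0$, $e_2(A)=e_2(B)$ and $A\neq\pm B$; for example $A=\{1,9,-10\}$ and $B=\{5,6,-11\}$, where $e_2=-91$. For each $s$ with $1\le s\le 6$ there is a closed unitary $S^1$-manifold $M$ of dimension $6+2s$ with exactly four fixed points, with weights $\pm A\cup\{1^s\}$ and $\pm B\cup\{1^s\}$, which does not bound equivariantly. For $s=5,6$ we have $\dim M=16,18\ge 16=4k$, so the conjecture is false.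
\end{theorem}

The hypothesis of the conjecture can be read off from weights and signs.

\begin{theorem}\label{thm:bound}
A closed unitary $S^1$-manifold with finite, possibly empty, fixed point set bounds equivariantly if and only if $m_Q=0$ for all $Q$.
\end{theorem}

For few fixed points the dimension is severely restricted.

\begin{theorem}\label{thm:small}
Let $M^{2n}$, $n\ge1$, be a closed unitary $S^1$-manifold with exactly $k$ fixed points.
\begin{enumerate}
\item[(1)] $k\neq1$.
\item[(2)] If $k=2$, then either the two fixed points have equal weights and opposite signs, or $n\in\{1,3\}$.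
\item[(3)] If $k=3$, then $n=2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:three}
The conjectured inequality holds for $k\le3$.
\end{corollary}

The last result explains both the constant $4$ and the place where it can fail. We say that $e_1,\dots,e_d$ \emph{separate} multisets $Q_1,\dots,Q_r$ if for all $i\neq j$ there is an $l\le d$ with $e_l(Q_i)\neq e_l(Q_j)$.

\begin{theorem}\label{thm:separate}
Let $M^{2n}$ be a closed unitary $S^1$-manifold with $k$ fixed points, let $Q_1,\dots,Q_r$ $(r\le k)$ be the distinct multisets $Q$ with $m_Q\neq0$, and suppose $r\ge1$. If $e_1,\dots,e_d$ separate $Q_1,\dots,Q_r$, then $n\le d(r-1)$, so $\dim M\le 2d(k-1)$. In particular the conjectured inequality holds if $e_1,e_2$ separate the $Q_i$. For $d=3$ the bound $\dim M\le 6(k-1)$ is attained for $k=2$ and $k=4$.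
\end{theorem}

A counterexample therefore needs fixed points whose weights agree in $e_1$ and $e_2$. The two fixed points of $S^6$, with weights $A$ and $-A$, have this property, and Section~\ref{sec:local} shows that two such pairs, padded with weights $1$, pass all localization tests up to $n=9$. To realize these data we do not start from small discs around the four points, because the circle does not act freely on their boundary spheres. We start from $S^6\times D^{2s}$, which contains two of the points and has a free boundary. Bordism of free unitary $S^1$-manifolds is unitary bordism over $\mathbb{CP}^\infty$, which Chern numbers detect, and the Chern numbers are given by the same localization sums. Sections~\ref{sec:calculus}--\ref{sec:construction} carry this out. Sections~\ref{sec:bounding} and~\ref{sec:small} prove Theorems~\ref{thm:bound} and~\ref{thm:small}; they are not needed for the counterexample.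

\section{Localization and a solution with four points}\label{sec:local}

Let $S^1$ act by scalars on $S^\infty\subset\mathbb C^\infty$, with quotient $\mathbb{CP}^\infty$, and let $u$ be the first Chern class of the line bundle $(S^\infty\times\mathbb C_1)/S^1$, so that $H^*(\mathbb{CP}^\infty;\mathbb Z)=\mathbb Z[u]$. For an $S^1$-manifold $M$ the \emph{Borel construction} is the fiber bundle $\pi\colon M_{S^1}=(S^\infty\times M)/S^1\to\mathbb{CP}^\infty$ with fiber $M$, and an equivariant bundle $E$ over $M$ gives a bundle $E_{S^1}$ over $M_{S^1}$. A fixed point $p$ gives a section of $\pi$, along which $\tau_{S^1}$ has total Chern class $\prod_{w\in P_p}(1+wu)$, and $T_pM$, with the orientation of $M$, has Euler class $\varepsilon_p\,e(P_p)\,u^n$.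

Let $g\in\mathbb Q[c_1,c_2,\dots]$, graded by $\deg c_j=j$; the condition $\deg g<n$ means that all terms have degree less than $n$. We evaluate $g$ on a complex bundle by substituting its Chern classes, and on a multiset $P$ by substituting $c_j\mapsto e_j(P)$. We use the same letter $e_j$ for the polynomial $c_j$ regarded as a function on multisets. The localization theorem of Atiyah--Bott and Berline--Vergne expresses the integral along the fiber of $\pi$ as the sum, over the fixed points, of the restriction of the class divided by the Euler class. In our setting it reads as follows.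

\begin{proposition}[Localization]\label{prop:loc}
Let $M^{2n}$ be a closed unitary $S^1$-manifold with finite fixed point set and let $g$ be homogeneous of degree $d$. Then
\[
\pi_!\,g(\tau_{S^1})=\Big(\sum_p\varepsilon_p\frac{g(P_p)}{e(P_p)}\Big)u^{\,d-n}.
\]
The left side lies in $H^{2(d-n)}(\mathbb{CP}^\infty;\mathbb Q)$. Hence the sum is $0$ if $d<n$, and it equals $\int_Mg(\tau)$ if $d=n$. In particular $\int_Mc_n(\tau)=\sum_p\varepsilon_p$.
\end{proposition}

Collect the fixed points with equal weights. With $Q_1,\dots,Q_r$ as in Theorem~\ref{thm:separate} and $\gamma_i=m_{Q_i}/e(Q_i)\neq0$ we get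
\begin{equation}\label{eq:moments}
\sum_{i=1}^r\gamma_i\,g(Q_i)=
\begin{cases}0&\text{if }\deg g<n,\\ \int_Mg(\tau)&\text{if $g$ is homogeneous of degree $n$.}\end{cases}
\end{equation}
So a signed measure on $r$ points annihilates all polynomials of degree less than $n$. This is impossible once such a polynomial can single out one of the points.

\begin{proof}[Proof of the inequalities in Theorem~\ref{thm:separate}]
For each $j\neq1$ choose $l_j\le d$ with $e_{l_j}(Q_1)\neq e_{l_j}(Q_j)$, and put $g=\prod_{j\neq1}\big(e_{l_j}-e_{l_j}(Q_j)\big)$. Then $\deg g\le d(r-1)$, $g(Q_1)\neq0$ and $g(Q_j)=0$ for $j\neq1$. If $n>d(r-1)$, then \eqref{eq:moments} gives $\gamma_1g(Q_1)=0$, which is false. Hence $n\le d(r-1)\le d(k-1)$. For $d=2$ this gives $\dim M\le4(k-1)<4k$. The cases of equality are treated in Section~\ref{subsec:complements}.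
\end{proof}

Suppose now that the points agree in $e_1$ and $e_2$ and differ only in one coordinate $q$ of degree $3$. Polynomials of degree at most $8$ see only $1,q,q^2$, and a nonzero measure on four points of a line can annihilate these three functions. The difficulty is that the masses are not free: they must be $\pm1/e(Q)$. For triples with $e_1=0$ the coordinate $q=e_3$ is itself the product $e$, and the symmetric configuration $\pm q_A,\pm q_B$ with masses $\pm1/q_A$, $\mp1/q_B$ has the right moments. Precisely, for a triple $A$ of nonzero integers put $q_A=a_1a_2a_3$, and for $g\in\mathbb Q[c_1,c_2,c_3]$ put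
\[
\sigma_A(g)=\frac{g(A)}{e(A)}+\frac{g(-A)}{e(-A)}=\frac{g(A)-g(-A)}{q_A}.
\]

\begin{lemma}\label{lem:sigma}
Let $A,B$ be as in Theorem~\ref{thm:counter}. Then $q_A,-q_A,q_B,-q_B$ are four distinct numbers, so $\pm A,\pm B$ are four distinct multisets. Moreover $\sigma_A(g)=\sigma_B(g)$ whenever $\deg g\le8$, while $\sigma_A(c_3^3)=2q_A^2\neq2q_B^2=\sigma_B(c_3^3)$.
\end{lemma}

\begin{proof}
On all four multisets $e_1=0$ and $e_2$ has the same value, and $e_3(\pm A)=\pm q_A$, $e_3(\pm B)=\pm q_B$. A triple is determined by $e_1,e_2,e_3$, so $q_A=\pm q_B$ would give $A=\pm B$. Since also $q_A,q_B\neq0$, the four numbers are distinct. Let $g=c_1^{i_1}c_2^{i_2}c_3^{i_3}$. If $i_1>0$, then $\sigma_A(g)=0$. If $i_1=0$, then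
\[
\sigma_A(g)=e_2(A)^{i_2}\,q_A^{\,i_3-1}\big(1-(-1)^{i_3}\big),
\]
which is $0$ for $i_3\in\{0,2\}$, is $2e_2(A)^{i_2}$ for $i_3=1$, and is $2q_A^2$ for $g=c_3^3$. If $\deg g\le8$, then $i_3\le2$, and the value depends only on $e_2(A)=e_2(B)$.
\end{proof}

To raise the dimension we add $s$ weights equal to $1$. This does not change $e$, and since $\sum_je_j(P\cup\{1^s\})y^j=(1+y)^s\sum_je_j(P)y^j$, a polynomial $g$ of degree at most $8$ evaluated on $P\cup\{1^s\}$ is a polynomial of degree at most $8$ evaluated on the triple $P$. So the four multisets $\pm A\cup\{1^s\}$ with signs $+1$ and $\pm B\cup\{1^s\}$ with signs $-1$ satisfy the vanishing conditions in \eqref{eq:moments} for $n=3+s\le9$. Suitable triples come from the quadratic form $a^2+ab+b^2=-e_2(\{a,b,-a-b\})$; the example in Theorem~\ref{thm:counter} is $91=1+9+81=25+30+36$, with $q_A=-90$ and $q_B=-330$.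

\section{Cutting and pasting unitary $S^1$-manifolds}\label{sec:calculus}

All constructions below glue unitary $S^1$-manifolds along parts of their boundaries, and the only delicate point is a sign. This section fixes the conventions that control it.

\subsection*{Equivalence and the opposite structure}
Two invariant structures on $M$ are \emph{equivalent} if, after adding copies of $\underline{\mathbb C}=\underline{\mathbb R}^2$ with trivial action as last coordinates, they are homotopic through invariant complex structures. We write $M=M'$ if an equivariant diffeomorphism carries one structure to a structure equivalent to the other. Weights and signs are discrete, so they depend only on the equivalence class. After stabilizing we always assume $\ell\ge2$.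

For $\alpha\in O(\ell)$ let $J^\alpha$ be the conjugate of $J$ by $1\oplus\alpha$ on $TM\oplus\underline{\mathbb R}^{\ell}$. Since $SO(\ell)$ is connected, the class of $J^\alpha$ depends only on $\det\alpha$:
\begin{equation}\label{eq:det}
(M,J^\alpha)=M\ \text{ if }\det\alpha=1,\qquad (M,J^\alpha)=-M\ \text{ if }\det\alpha=-1,
\end{equation}
where the second equation defines $-M$. The manifold $-M$ has the opposite orientation, an isomorphic bundle $\tau$, the same weights and the opposite signs, and $-(-M)=M$. For a point, two complex structures on $\mathbb R^{\ell}$ with the same orientation are conjugate under the connected group $GL^+(\ell,\mathbb R)$. So a unitary point is determined by its sign.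

\subsection*{Boundaries}
If $W$ has the structure $J$ on $TW\oplus\underline{\mathbb R}^{\ell}$, then $\partial W$ gets the structure $J$ on $T\partial W\oplus\mathbb R\nu\oplus\underline{\mathbb R}^{\ell}$, where the invariant outward normal field $\nu$ is taken as the \emph{first} trivial coordinate. Reflecting the last coordinate shows $\partial(-W)=-\partial W$. We say that $M$ bounds if $M=\partial W$; a homotopy between the stabilized structures can be absorbed in an invariant collar, so that they agree exactly. The inward normal would give $-\partial W=\partial(-W)$ and hence the same notion of bounding. On $M\times[0,1]$ we take the tangent field of $[0,1]$ as the first trivial coordinate of $TM\oplus\underline{\mathbb R}^{\ell}$; then $M\times\{1\}=M$ and $M\times\{0\}=-M$.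

\begin{lemma}[Gluing]\label{lem:glue}
Let $W_1,W_2$ be compact unitary $S^1$-manifolds and $Y\subset\partial W_1$ a compact invariant submanifold of codimension $0$. Suppose that $-Y$ is identified with a part of $\partial W_2$, along whose boundary $W_2$ has a corner if $\partial Y\ne\emptyset$. Then $W_1\cup_YW_2$, with corners rounded, is a unitary $S^1$-manifold whose structure restricts on each $W_i$ to one equivalent to the given one.
\end{lemma}

\begin{proof}
Stabilize so that both structures $J_1,J_2$ live on $TY\oplus\mathbb R\oplus\underline{\mathbb R}^{\ell}$ along $Y$ and $J_2$ is homotopic to the conjugate of $J_1$ by the reflection of the first trivial coordinate; by \eqref{eq:det} any reflection represents $-Y$. That coordinate is $\nu_1$ for $J_1$ and $\nu_2$ for $J_2$, and $\nu_2=-\nu_1$ in the union. So, as structures on the stable tangent bundle of the union along $Y$, $J_1$ and $J_2$ are homotopic. Insert the homotopy in an invariant collar $Y\times[0,1)\subset W_2$ and make both structures constant in the collar direction near $Y$. Near $\partial Y$ the union is the product of $\partial Y$ with three quadrants of a plane,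 on which the circle acts trivially. Replace the three quadrants by a slightly smaller region with smooth boundary and restrict the structure.
\end{proof}

\subsection*{Disc bundles}
Let $F$ be a unitary $S^1$-manifold and $\pi\colon E\to F$ an equivariant Hermitian vector bundle. An invariant connection gives $TD(E)\cong\pi^*(TF\oplus E)$, so the unit disc bundle $D(E)$ has the invariant structure $\pi^*(\tau_F\oplus E)$. Invariant connections form a convex set, so its class does not depend on the choice. Replacing $F$ by $-F$ replaces $D(E)$ by $-D(E)$, and the boundary structure on the face $D(E)|_{\partial F}$ is the disc bundle structure over $\partial F$.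

\begin{lemma}[Tubes]\label{lem:tube}
Let $M$ be a closed unitary $S^1$-manifold, $G\subset S^1$ a closed subgroup and $F$ a union of components of $M^G$. Then $F$ is a unitary $S^1$-manifold, its normal bundle $\nu_F$ is an equivariant complex bundle, and an invariant tubular neighborhood of $F$ is the disc bundle $D(\nu_F)$ with its disc bundle structure. In particular an isolated fixed point $p$ has a neighborhood $\varepsilon_pD(V)$ with $V=\bigoplus_{w\in P_p}\mathbb C_w$, where $D(V)$ carries the almost complex structure of $V$.
\end{lemma}

\begin{proof}
Decompose $\tau_M|_F$ under $G$. The fixed part is $TF\oplus\underline{\mathbb R}^{\ell}$, and the sum of the other isotypic parts is a complement $\nu_F$ of $TF$ in $TM|_F$. Both are preserved by $J$, which commutes with $G$, and by $S^1$, which is abelian. Identify a tube with $D(\nu_F)$ by the exponential map and its stable tangent bundle with $\pi^*(\tau_M|_F)$ by a connection; along $F$ this identification is the identity. Then $J(v)$ is a complex structure on $\tau_{\pi(v)}$, and $J_\theta(v)=J(\theta v)$, $0\le\theta\le1$, is an invariant homotopy from the disc bundle structure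 to $J$. For $F=\{p\}$ the base is the unitary point of sign $\varepsilon_p$.
\end{proof}

\subsection*{Circle bundles}
Let $h\ge1$, let $\mathbb Z_h\subset S^1$ be the subgroup of order $h$, and identify $T=S^1/\mathbb Z_h$ with the circle by $z\mapsto z^h$. Let $q\colon N\to Z$ be a principal $T$-bundle, on which $S^1$ acts through $T$, and let $\xi$ be the vector field generating the action of $T$. A connection gives $TN=q^*TZ\oplus\mathbb R\xi$, hence an equivariant isomorphism
\begin{equation}\label{eq:lift}
TN\oplus\underline{\mathbb R}^{\ell}\cong q^*\big(TZ\oplus\underline{\mathbb R}^{\ell+1}\big),\qquad \xi\mapsto\text{the first coordinate vector}.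
\end{equation}
Pulling back along \eqref{eq:lift} is a bijection between complex structures on $TZ\oplus\underline{\mathbb R}^{\ell+1}$ and invariant complex structures on $TN\oplus\underline{\mathbb R}^{\ell}$. It respects homotopy and stabilization, and by convexity it does not depend on the connection up to homotopy. For unitary $Z$ we write $q^*Z$ for $N$ with the lifted structure. Conversely, an invariant structure on $N$ makes $Z$ a unitary manifold with $q^*Z=N$.

\begin{lemma}[Lifting]\label{lem:lift}
We have $q^*(-Z)=-q^*Z$ and $\partial(q^*Z)=-q^*(\partial Z)$.
\end{lemma}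

\begin{proof}
For the first equation reflect the last coordinate on both sides of \eqref{eq:lift}. For the second, let $\nu$ be the outward normal of $Z$, lifted horizontally to $N$, and let $f_0,\dots,f_\ell$ be the coordinate vectors of $\mathbb R^{\ell+1}$. Both structures are the pullback of $J$ on $T\partial Z\oplus\langle\nu,f_0,\dots,f_\ell\rangle$. In $q^*(\partial Z)$ the field $\xi$ and the trivial coordinates are matched with $\nu,f_0,f_1,\dots,f_\ell$ in this order. In $\partial(q^*Z)$ the field $\xi$ is matched with $f_0$ and the first trivial coordinate with $\nu$, so the order is $f_0,\nu,f_1,\dots,f_\ell$. Thus $\partial(q^*Z)$ is the lift of the structure of $\partial Z$ conjugated by a transposition, which is $-\partial Z$ by \eqref{eq:det}.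
\end{proof}

\subsection*{Fixed points of a boundary}
The obstruction to bounding that we use comes from following the fixed point set into the bounding manifold.

\begin{lemma}[Arcs]\label{lem:arcs}
Let $M=\partial W$ have finite fixed point set. Then the fixed points of $M$ are matched in pairs $\{p,p'\}$ with $P_p=P_{p'}$ and $\varepsilon_p=-\varepsilon_{p'}$. In particular $m_Q=0$ for all $Q$.
\end{lemma}

\begin{proof}
An invariant collar $M\times(-1,0]$ shows that $W^{S^1}$ is a compact submanifold with boundary $M^{S^1}$, equal to $\{p\}\times(-1,0]$ near a fixed point $p$ of $M$. The component $C$ of $W^{S^1}$ through $p$ is a compact connected $1$-manifold with nonempty boundary, that is, an arc from $p$ to a fixed point $p'\neq p$ of $M$. Over $C$ the bundle $\tau_W$ splits into complex weight subbundles of constant rank. At the ends the parts of nonzero weight are $T_pM$ and $T_{p'}M$, so $P_p=P_{p'}$. The part of weight zero is $TC\oplus\underline{\mathbb R}^{\ell}$, and its complex orientation is continuous along $C$. At an end, the sign is $+1$ exactly when this orientation is that of $\nu$ followed by the standard basis of $\mathbb R^{\ell}$.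 The vector $\nu$ is tangent to $C$, and it points along a given orientation of $C$ at one end and against it at the other. So $\varepsilon_p=-\varepsilon_{p'}$.
\end{proof}

\section{The six-sphere}\label{sec:sphere}

We need a manifold with two fixed points of weights $A$ and $-A$. It is $S^6$ with the almost complex structure defined by the cross product on $\mathbb R^7$. We write this product so that its $SU(3)$-symmetry is visible.

Let $\mathbb R^7=\mathbb Re_t\oplus\mathbb C^3$ with the Euclidean inner product, which on $\mathbb C^3$ is $\langle v,w\rangle=\operatorname{Re}\sum\bar v_jw_j$. Put $\omega(v,w)=\langle iv,w\rangle$ and $\phi=dt\wedge\omega+\operatorname{Re}(dz_1\wedge dz_2\wedge dz_3)$, and define a bilinear antisymmetric product by $\langle x\times y,z\rangle=\phi(x,y,z)$. The group $SU(3)$, fixing $e_t$, preserves $\phi$ and the inner product, so the product is $SU(3)$-equivariant. For $v,w,w'\in\mathbb C^3$ we have $\phi(e_t,v,w)=\langle iv,w\rangle$ and $\phi(v,w,w')=\operatorname{Re}\det(v,w,w')$. Hence, with $\times_{\mathbb C}$ the complex bilinear cross product on $\mathbb C^3$,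
\[
e_t\times v=iv,\qquad v\times w=\omega(v,w)\,e_t+\overline{v\times_{\mathbb C}w}.
\]

\begin{lemma}\label{lem:S6}
For $x\in S^6$ the map $J_x(v)=x\times v$ preserves $x^\perp=T_xS^6$ and satisfies $J_x^2=-1$ there.
\end{lemma}

\begin{proof}
Since $\langle x\times v,x\rangle=\phi(x,v,x)=0$, the image of $J_x$ lies in $x^\perp$. Let $e_1,e_2,e_3$ be the standard basis of $\mathbb C^3$. As $SU(3)$ is transitive on $S^5$, we may assume $x=ae_t+re_1$ with $a,r$ real and $a^2+r^2=1$. Then $x^\perp$ is spanned by $y=-re_t+ae_1$, $ie_1$ and $\mathbb Ce_2\oplus\mathbb Ce_3$. We compute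
\[
x\times y=(a^2+r^2)\,e_t\times e_1=ie_1,\qquad x\times ie_1=-ae_1+r\,\omega(e_1,ie_1)\,e_t=-ae_1+re_t=-y .
\]
On $\mathbb Ce_2\oplus\mathbb Ce_3$ we have $J_x=ai+rK$ with $K(v_2,v_3)=(-\bar v_3,\bar v_2)$. Here $K^2=-1$, and $iK+Ki=0$ because $K$ is antilinear, so $J_x^2=-a^2-r^2=-1$.
\end{proof}

Let $A=\{a_1,a_2,a_3\}$ be nonzero integers with sum zero. Then $\rho_A(z)=\operatorname{diag}(z^{a_1},z^{a_2},z^{a_3})$ lies in $SU(3)$; this is where $\sum a_i=0$ is needed. So $\rho_A$ defines a circle action on $S^6$ preserving $J$, and we call the resulting almost complex $S^1$-manifold $S_A$. As all $a_j\neq0$, the fixed points are the poles $\pm e_t$. There the tangent space is $\mathbb C^3$ with $J_{\pm e_t}=\pm i$, so the weights are $A$ at $e_t$ and $-A$ at $-e_t$. Both signs are $+1$, since $\ell=0$. The localization sum of $S_A$ is $\sigma_A(g)$.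

\section{The counterexample}\label{sec:construction}

Let $A,B$ be as in Theorem~\ref{thm:counter}. Let $S^1$ act on $\mathbb C^s$ by scalars, with unit disc $D^{2s}$ and unit sphere $S^{2s-1}$. The product $W_A=S_A\times D^{2s}$ is an almost complex $S^1$-manifold with two fixed points, of weights $\pm A\cup\{1^s\}$ and sign $+1$. The action on its boundary $Y_A=S_A\times S^{2s-1}$ is free, because it is free on $S^{2s-1}$. We want to join $W_A$ to $-W_B$ without creating fixed points.

\subsection{The case $s=1$ by hand}\label{subsec:s1}
For $s=1$ the two boundaries are isomorphic. Define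
\[
\Phi\colon S_A\times S^1\to S_B\times S^1,\qquad\Phi(x,z)=\big(\rho_B(z)\rho_A(z)^{-1}x,\,z\big).
\]
It is equivariant: $\Phi(\rho_A(w)x,wz)=(\rho_B(w)\rho_B(z)\rho_A(z)^{-1}x,\,wz)$. The boundary structure lives on $TY_A\oplus\mathbb R\nu=TS^6\oplus\mathbb C$, where $\nu=z$ and the angular field is $\partial_\vartheta=iz$. On $TS^6$ the map $d\Phi\oplus1$ is the differential of an element of $SU(3)$, hence complex linear. It fixes $\nu$ and sends $\partial_\vartheta$ to $\partial_\vartheta+\eta$, where $\eta$ is the field on $S^6$ generating the one-parameter group $\rho_B\rho_A^{-1}$, which is invariant under $\rho_B$. Replacing $\eta$ by $\theta\eta$ and letting $\theta$ go from $1$ to $0$ deforms $d\Phi\oplus1$ through equivariant isomorphisms to a complex linear one. So $Y_A=Y_B$, and Lemma~\ref{lem:glue} makes $M=W_A\cup_\Phi(-W_B)$ a closed unitary $S^1$-manifold. It is an $S^6$-bundle over $S^2$ with four fixed points of pairwise distinct weights, and by Lemma~\ref{lem:arcs} it does not bound.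

The reason this works is that $Y_A$ is a circle bundle over $Y_A/S^1\cong S^6$, and the quotient has forgotten $A$. For larger $s$ the quotient is an $S^6$-bundle over $\mathbb{CP}^{s-1}$ whose twisting depends on $A$. We do not look for an isomorphism $Y_A\cong Y_B$. A free bordism between $Y_A$ and $Y_B$ serves the same purpose, and bordism sees only characteristic numbers.

\subsection{The quotients $X_A$}
Put $X_A=Y_A/S^1$, a closed manifold of dimension $2(s+2)$, with quotient map $q\colon Y_A\to X_A$ and projection $\pi\colon X_A\to\mathbb{CP}^{s-1}$. Give $X_A$ the unitary structure with $q^*X_A=Y_A$. It is obtained by dividing $TY_A\oplus\mathbb R\nu=TS_A\oplus\mathbb C^s$ by the circle, so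
\[
TX_A\oplus\underline{\mathbb R}^2\cong\tau_{X_A}=T_v\oplus sL,
\]
where $T_v=(TS_A\times S^{2s-1})/S^1$ is the tangent bundle along the fibers of $\pi$ and $L=(Y_A\times\mathbb C_1)/S^1$. Let $f_A\colon X_A\to\mathbb{CP}^\infty$ be $\pi$ followed by the inclusion. The projection $Y_A\to S^{2s-1}\subset S^\infty$ is equivariant, so $f_A$ classifies the principal bundle $Y_A\to X_A$, and $x:=c_1(L)=f_A^*u$. Finally, $\pi\colon X_A\to\mathbb{CP}^{s-1}$ is the restriction of the Borel construction of $S_A$ to $\mathbb{CP}^{s-1}\subset\mathbb{CP}^\infty$, and $T_v$ is the restriction of $(TS_A)_{S^1}$.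

Recall that $\Omega^U_N(\mathbb{CP}^\infty)$ is the group of bordism classes $[X,f]$ of closed unitary $N$-manifolds with maps $f\colon X\to\mathbb{CP}^\infty$. Here $[X,f]=[X',f']$ means that $X\sqcup(-X')=\partial Z$ for a compact unitary $Z$ to which $f\sqcup f'$ extends. By the Pontryagin--Thom construction this group is $MU_N(\mathbb{CP}^\infty)$, and the coefficient ring $MU_*$ is free abelian and concentrated in even degrees.

\begin{lemma}\label{lem:chern}
A class $[X,f]\in\Omega^U_{N}(\mathbb{CP}^\infty)$ is determined by the numbers $\int_Xg(\tau_X)f^*u^j$, where $g$ runs over the monomials in the Chern classes and $2\deg g+2j=N$.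
\end{lemma}

\begin{proof}
The Atiyah--Hirzebruch spectral sequence has $E^2=H_*(\mathbb{CP}^\infty;MU_*)$, which is free and concentrated in even total degrees. So it collapses, and $MU_*(\mathbb{CP}^\infty)$ is torsion free. The Hurewicz map
\[
MU_*(\mathbb{CP}^\infty)\to H_*(MU\wedge\mathbb{CP}^\infty_+;\mathbb Z)\cong H_*(BU\times\mathbb{CP}^\infty;\mathbb Z),
\]
where the isomorphism is the Thom isomorphism, is an isomorphism after tensoring with $\mathbb Q$. On a torsion-free group it is therefore injective. It sends $[X,f]$ to the image of the fundamental class under the map given by the stable normal bundle and $f$. The group $H_*(BU\times\mathbb{CP}^\infty;\mathbb Z)$ is free, so this image is determined by its pairings with $\mathbb Z[c_1,c_2,\dots][u]$, and the normal Chern classes are polynomials in those of $\tau_X$.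
\end{proof}

\begin{proposition}\label{prop:bordant}
For $1\le s\le6$ we have $[X_A,f_A]=[X_B,f_B]$ in $\Omega^U_{2s+4}(\mathbb{CP}^\infty)$.
\end{proposition}

\begin{proof}
Since $c(\tau_{X_A})=c(T_v)(1+x)^s$, the numbers in Lemma~\ref{lem:chern} are combinations, with coefficients independent of $A$, of the numbers $\int_{X_A}g(T_v)\,x^j$, where $g$ is a monomial in $c_1,c_2,c_3$ of degree $d$ and $d+j=s+2$. We integrate first along the fiber. For the orientations, choose the connection on $Y_A$ with horizontal space $TS_A\oplus H$, where $H\subset TS^{2s-1}$ is orthogonal to the orbits. Modulo $TS_A$ the field $\xi$ is the action field of $S^{2s-1}$. So the orientation of $X_A$ given by $\tau_{X_A}$ is the product of the complex orientation of $T_v$ and an orientation of $\mathbb{CP}^{s-1}$ that does not depend on $A$. Proposition~\ref{prop:loc} for $S_A$, restricted to $\mathbb{CP}^{s-1}$, gives $\pi_!\,g(T_v)=\sigma_A(g)\,u^{d-3}$, which is read as $0$ for $d<3$, where $\sigma_A(g)=0$. Therefore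
\begin{equation}\label{eq:numbers}
\int_{X_A}g(T_v)\,x^j=\sigma_A(g)\int_{\mathbb{CP}^{s-1}}u^{s-1}.
\end{equation}
Since $d\le s+2\le8$, Lemma~\ref{lem:sigma} gives $\sigma_A(g)=\sigma_B(g)$.
\end{proof}

\subsection{Assembling $M$}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Proposition~\ref{prop:bordant} there are a compact unitary manifold $Z$ with $\partial Z=X_A\sqcup(-X_B)$ and a map $f\colon Z\to\mathbb{CP}^\infty$ extending $f_A\sqcup f_B$, which we may take smooth with values in a finite-dimensional projective space. Let $q\colon N\to Z$ be the principal circle bundle induced by $f$, with the lifted structure. Over the boundary it restricts to the bundles $Y_A$ and $Y_B$, and Lemma~\ref{lem:lift} gives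
\[
\partial N=-q^*\big(X_A\sqcup(-X_B)\big)=(-Y_A)\sqcup Y_B .
\]
Since $\partial W_A=Y_A$ and $\partial(-W_B)=-Y_B$, Lemma~\ref{lem:glue} shows that
\[
M=W_A\cup_{Y_A}N\cup_{Y_B}(-W_B)
\]
is a closed unitary $S^1$-manifold of dimension $6+2s$. The action on $N$ is free. So $M$ has four fixed points: two in $W_A$ with weights $\pm A\cup\{1^s\}$ and sign $+1$, and two in $-W_B$ with weights $\pm B\cup\{1^s\}$ and sign $-1$. By Lemma~\ref{lem:sigma} the four multisets are pairwise distinct, so no two fixed points can be matched as in Lemma~\ref{lem:arcs}, and $M$ does not bound equivariantly.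
\end{proof}

\subsection{Complements}\label{subsec:complements}
Let $p_j$ be the $j$th power sum of the Chern roots. It is a polynomial in $c_1,\dots,c_j$, homogeneous of degree $j$, with $p_j(P)=\sum_{w\in P}w^j$. For a triple with sum zero, $a_1^3+a_2^3+a_3^3=3a_1a_2a_3$, so $p_3(\pm A\cup\{1^s\})=s\pm3q_A$.

\begin{proof}[End of the proof of Theorem~\ref{thm:separate}]
For $S_A$ we have $k=r=2$ and $n=3$, and $e_3=\pm q_A$ separates the two points; so $\dim S_A=6=6(k-1)$. For $M$ as in Theorem~\ref{thm:counter} with $s=6$ we have $k=r=4$ and $n=9$. The polynomial $p_3$ in $e_1,e_2,e_3$ takes the four distinct values $6\pm3q_A$, $6\pm3q_B$, so $e_1,e_2,e_3$ separate the four points, and $\dim M=18=6(k-1)$.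
\end{proof}

\begin{remark}[The hypotheses]
The condition $e_2(A)=e_2(B)$ enters Proposition~\ref{prop:bordant} first through $g=c_2c_3$, of degree $5\le s+2$. So it is not needed there for $s\le2$, and for $s\ge3$ formula \eqref{eq:numbers} shows that the proposition fails without it. For $s=7$ the monomial $c_3^3$ distinguishes $X_A$ from $X_B$. In fact no manifold with these weights exists for $s\ge7$: the values $s\pm3q_A$, $s\pm3q_B$ of $p_3$ are distinct, so Theorem~\ref{thm:separate} gives $n\le9$. If $A=B$, the same weights and signs occur on $W_A\cup(-W_A)$, which bounds by Theorem~\ref{thm:bound}. Both signs occur on $M$, so its structure is not equivalent to an invariant almost complex structure.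
\end{remark}

\begin{remark}[Nonequivariant bordism]
For $s=6$ the manifold $M$ does not bound even without the action. By Proposition~\ref{prop:loc},
\[
\int_Mp_3(\tau)^3=\frac{(6+3q_A)^3-(6-3q_A)^3}{q_A}-\frac{(6+3q_B)^3-(6-3q_B)^3}{q_B}=54\,(q_A^2-q_B^2)\neq0,
\]
because $(6+3q)^3-(6-3q)^3=648q+54q^3$. In the example the value is $54(90^2-330^2)$. Replacing $(A,B)$ by $(\lambda A,\lambda B)$ for an integer $\lambda\ge1$ preserves the hypotheses and multiplies this number by $\lambda^6$. So the $18$-dimensional counterexamples represent infinitely many unitary bordism classes.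
\end{remark}

\begin{remark}[Connected counterexamples]
Let $s\in\{5,6\}$, so $n\in\{8,9\}$. Each component of $M$ is a closed unitary $S^1$-manifold. Since the weights are distinct and $n\notin\{1,2,3\}$, Theorem~\ref{thm:small} shows that no component has exactly $1$, $2$ or $3$ fixed points. So all four lie in one component, which does not bound by Lemma~\ref{lem:arcs} and is a connected counterexample.
\end{remark}

\begin{remark}
An inequality $\dim M<Ck$ for all $M$ that do not bound can hold only if $18<4C$, that is, $C>9/2$.
\end{remark}

\section{When a unitary $S^1$-manifold bounds}\label{sec:bounding}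

We prove Theorem~\ref{thm:bound}. The ``only if'' part is Lemma~\ref{lem:arcs}. For the converse we simplify $M$ by attaching handles. Let $Y\subset M$ be a compact invariant submanifold of codimension $0$, and let $H$ be a compact unitary $S^1$-manifold with $-Y$ as a face. Gluing $H$ to $M\times[0,1]$ along $Y\times\{1\}$ by Lemma~\ref{lem:glue} gives a manifold $U$ with $\partial U=(-M)\sqcup M'$. Here $M'$ is the union of $M\setminus\operatorname{int}Y$ and the rest of $\partial H$, with the boundary structure. If $M'=\partial W'$, then $U\cup_{M'}(-W')$ has boundary $-M$, so $M$ bounds. It therefore suffices to pass, by finitely many such moves, from $M$ to the empty manifold. We first remove the fixed points and then the finite isotropy groups, largest first.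

\subsection*{Step 1: canceling fixed points}
Suppose $m_Q=0$ for all $Q$. Then the fixed points fall into pairs $p,p'$ with $P_p=P_{p'}$, $\varepsilon_p=+1$ and $\varepsilon_{p'}=-1$. Let $V=\bigoplus_{w\in P_p}\mathbb C_w$. By Lemma~\ref{lem:tube}, $p$ and $p'$ have disjoint neighborhoods $D(V)$ and $-D(V)$. The handle $H=D(V)\times[0,1]$ has the ends $D(V)\times\{0\}=-D(V)$ and $D(V)\times\{1\}=D(V)$, so the first end can be glued to the disc at $p$ and the second to the disc at $p'$. In $M'$ the two discs are replaced by $S(V)\times[0,1]$, which has no fixed points. After doing this for all pairs we may assume that $M$ has no fixed points.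

\subsection*{Step 2: lowering the isotropy}
Let $M$ be closed, nonempty and without fixed points. Its isotropy groups are finite subgroups $\mathbb Z_j\subset S^1$, and by compactness only finitely many occur. Let $h$ be the largest order. We construct a move to a manifold $M'$ all of whose isotropy groups have order less than $h$. For $h=1$ this means $M'=\emptyset$, so induction on $h$ finishes the proof.

For a free action one fills in the orbits: $M$ is the boundary of the associated disc bundle. In general we do this only along $F=M^{\mathbb Z_h}$. The difficulty is to extend the normal bundle of $F$ over the filling in such a way that the new part of $M'$ has small isotropy, although the filling itself contains fixed points.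

Every isotropy group on $F$ contains $\mathbb Z_h$ and has order at most $h$, so $T=S^1/\mathbb Z_h$ acts freely on $F$. Let $q\colon F\to X=F/T$ be the quotient. By Lemma~\ref{lem:tube}, $F$ is unitary, with structure on $TF\oplus\underline{\mathbb R}^{\ell}$, and $\nu_F=\bigoplus_{j=1}^{h-1}\nu_j$, where $\zeta\in\mathbb Z_h$ acts on the complex bundle $\nu_j$ as $\zeta^j$. Give $X$ the structure $J_X$ on $TX\oplus\underline{\mathbb R}^{\ell+1}$ with $q^*X=F$. On $\nu_j\otimes\mathbb C_{-j}$ the group $\mathbb Z_h$ acts trivially, so this is a $T$-bundle over a free $T$-space and descends to a complex bundle $E_j$ over $X$. Thus $\nu_j\cong q^*E_j\otimes\mathbb C_j$. Any integer congruent to $j$ modulo $h$ would do here; the choice $1\le j\le h-1$ is what keeps the isotropy small.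

Let $K=(F\times\mathbb C)/T$, with $t(y,c)=(ty,t^{-1}c)$. It is a Hermitian line bundle over $X$, and $y\mapsto[y,1]$ identifies $F$ with the unit circle bundle of $K$, on which $z\in S^1$ acts as the scalar $z^h$. Let $p\colon B=D(K)\to X$ be the disc bundle with the disc bundle structure.

\emph{Claim: $\partial B=-F$.} Let $f_0,\dots,f_\ell$ be the coordinate vectors of $\mathbb R^{\ell+1}$. At a point $b\in\partial B$ the tangent space of the fiber is $K_{p(b)}$, with $\nu=b$ and $\xi=ib$. So the boundary structure on $q^*TX\oplus\langle\xi,\nu,f_0,\dots,f_\ell\rangle$ is $J_X$ on $q^*TX\oplus\langle f_0,\dots,f_\ell\rangle$ plus the complex line with $1=\nu$, $i=\xi$. It is the lift of $J_X\oplus i$ with the trivial coordinates in the order $i,1,f_0,\dots,f_\ell$, whereas the stabilization of $J_X$ uses the order $f_0,\dots,f_\ell,1,i$. Moving the pair $1,i$ to the front is an even permutation and exchanging $1$ and $i$ is odd. By \eqref{eq:det} and Lemma~\ref{lem:lift}, $\partial B=q^*(-X)=-F$.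

Now put $\hat E=\bigoplus_{j=1}^{h-1}p^*E_j\otimes\mathbb C_j$, an equivariant complex bundle over $B$ with $\hat E|_F\cong\nu_F$, and $H=D(\hat E)$. By the claim, the face $H|_F$ is $-D(\nu_F)$, and by Lemma~\ref{lem:tube}, $D(\nu_F)$ is a tube around $F$ in $M$. Attaching $H$ along it gives
\[
M'=\big(M\setminus\operatorname{int}D(\nu_F)\big)\cup S(\hat E),
\]
where $S(\hat E)$ is the unit sphere bundle. A point of $M\setminus F$ has isotropy of order less than $h$, since $\mathbb Z_h$ is the only subgroup of order $h$. A point of $S(\hat E)$ is a pair $(b,\sum_jv_j)$ with $b\in B$, $v_j\in(E_j)_{p(b)}$ and some $v_j\neq0$, and $z$ sends it to $(z^hb,\sum_jz^jv_j)$. If $z$ fixes the point, then $z^j=1$ for such a $j$, so the isotropy group has order at most $j\le h-1$. This holds also over the zero section $b=0$, so $M'$ has no fixed points. If $h=1$, then $F=M$, $\hat E=0$, $H=B$ and $M'=\emptyset$. This completes the proof of Theorem~\ref{thm:bound}. \hfill$\square$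

\section{At most three fixed points}\label{sec:small}

Localization gives rational identities. For two and three fixed points we also need integrality, which comes from the index theorem.

Let $\Lambda=\mathbb Z[t,t^{-1}]$ be the character ring of $S^1$, in which $\mathbb C_j$ has character $t^j$. An invariant stable complex structure determines an equivariant $\mathrm{spin}^c$ structure on $M$. The index of its Dirac operator twisted by an equivariant complex bundle $E$ is a virtual representation, and the Lefschetz formula of Atiyah--Segal--Singer computes its character as $\sum_p\varepsilon_p\operatorname{char}(E_p)/D_p$, where $D_p=\prod_{w\in P_p}(1-t^{-w})$. Put $X_p=\sum_{w\in P_p}t^w$, so that $\operatorname{char}(\tau_p)=X_p+\ell/2$. Taking $E$ trivial, and then subtracting $\ell/2$ times this case from the case $E=\tau$, we get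
\begin{equation}\label{eq:K}
\sum_p\frac{\varepsilon_p}{D_p}\in\Lambda,\qquad\sum_p\frac{\varepsilon_pX_p}{D_p}\in\Lambda .
\end{equation}
For $\mathbb{CP}^1$ with weights $1$ and $-1$ the two sums are $1$ and $t+1+t^{-1}$. Without the action, the index theorem gives
\begin{equation}\label{eq:RR}
\int_M\operatorname{ch}(E)\operatorname{Td}(\tau)\in\mathbb Z\quad\text{for every virtual complex bundle }E.
\end{equation}

\subsection*{One fixed point}
If $k=1$ and $n\ge1$, Proposition~\ref{prop:loc} with $g=1$ gives $\varepsilon_p/e(P_p)=0$, which is impossible. This proves Theorem~\ref{thm:small}(1).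

\subsection*{Two fixed points}
Let $k=2$, with data $P_i,\varepsilon_i,D_i,X_i$ for $i=1,2$. If $P_1=P_2$, then $(\varepsilon_1+\varepsilon_2)/D_1\in\Lambda$ by \eqref{eq:K}, and $D_1$ vanishes at $t=1$, so $\varepsilon_1+\varepsilon_2=0$. Now let $P_1\neq P_2$ and $n\ge2$; we show $n=3$. The first condition in \eqref{eq:K} will show that the weights agree up to signs. The second will show that the product $D_1$, which has $n$ factors, divides the short sum $X_1-X_2$, and this leaves almost no room.

\emph{The absolute values agree.} Put $\lambda=\varepsilon_1/D_1+\varepsilon_2/D_2\in\Lambda$. From $\varepsilon_1D_2+\varepsilon_2D_1=\lambda D_1D_2$ we see that $D_1$ and $D_2$ divide each other in $\Lambda$. Up to a unit, $D_i=\prod_{w\in P_i}(1-t^{|w|})$, and the cyclotomic polynomial $\Phi_a$ occurs in it with multiplicity $N_i(a)=\#\{w\in P_i:a\mid w\}$. The $\Phi_a$ are pairwise nonassociate primes of the factorial ring $\Lambda$, so $N_1=N_2$. Since $\#\{w:|w|=a\}=N_i(a)-\sum_{j\ge2}\#\{w:|w|=ja\}$, downward induction on $a$ shows that the multisets $\{|w|\}$ agree. Let $\mu_i(w)$ be the multiplicity of $w$ in $P_i$. For $c>0$ put $\varphi(c)=\mu_1(c)-\mu_2(c)=\mu_2(-c)-\mu_1(-c)$.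 Then
\[
X_1-X_2=\sum_{c>0}\varphi(c)\,(t^c-t^{-c})\neq0 .
\]
Let $b$ be the largest $c$ with $\varphi(c)\neq0$. Interchanging the two points if necessary, $\varphi(b)>0$. Let $R$ be the multiset with $|\varphi(c)|$ copies of $\operatorname{sgn}(\varphi(c))\,c$ for each $c>0$. Then $R\subset P_1$: if $\varphi(c)>0$ then $\mu_1(c)\ge\varphi(c)$, and if $\varphi(c)<0$ then $\mu_1(-c)\ge-\varphi(c)$.

\emph{The shape of $P_1$.} Subtracting $\lambda X_2$ from the second sum in \eqref{eq:K} gives $\varepsilon_1(X_1-X_2)/D_1\in\Lambda$, so $\prod_{w\in P_1}(1-t^{|w|})$ divides $X_1-X_2$. Call the difference between the highest and the lowest exponent of a nonzero Laurent polynomial its \emph{width}. Width is additive under products, so $\sum_{w\in P_1}|w|\le2b$. Since $n\ge2$, the factor $(1-t)^2$ divides $X_1-X_2$, and differentiating at $t=1$ gives $\sum_cc\,\varphi(c)=0$. Hence $b\varphi(b)=-\sum_{c<b}c\,\varphi(c)\le\sum_{c<b}c\,|\varphi(c)|$, and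
\[
2b\ \ge\ \sum_{w\in P_1}|w|\ \ge\ \sum_{w\in R}|w|=\sum_cc\,|\varphi(c)|\ \ge\ 2b\,\varphi(b)\ \ge\ 2b .
\]
Equality holds throughout. So $\varphi(b)=1$, $\varphi(c)\le0$ for $c<b$, and $P_1=R=\{b,-c_1,\dots,-c_{n-1}\}$ with $0<c_i<b$ and $\sum c_i=b$. In particular $n-1\ge2$.

\emph{Comparing one coefficient.} The divisor and $X_1-X_2$ have the same width $2b$, so the quotient is a monomial. The lowest term $-t^{-b}$ of $X_1-X_2$ determines it:
\begin{equation}\label{eq:identity}
t^b-t^{-b}+\sum_i\big(t^{-c_i}-t^{c_i}\big)=-t^{-b}(1-t^b)\prod_i(1-t^{c_i}).
\end{equation}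
Let $c=\min c_i<b$. On the right the coefficient of $t^{c-b}$ is the number of $i$ with $c_i=c$, which is positive. On the left the terms with negative exponent and positive coefficient are the $t^{-c_i}$. So $c_i+c=b$ for some $i$. If the minimum were attained only at this index $i$, then $b=2c$, while $b=c+\sum_{j\neq i}c_j>2c$, because the sum is nonempty and its terms exceed $c$. So $c_{i'}=c$ for some $i'\neq i$, and $c_i+c_{i'}=b=\sum_jc_j$ forces $n-1=2$. This proves Theorem~\ref{thm:small}(2).

\begin{remark}
In the case $n=3$ the proof gives $P_1=\{b,-c_1,-c_2\}$ with $b=c_1+c_2$, and the values of $\varphi$ give $P_2=-P_1$. These are the weights of $S_A$ for $A=P_1$, and expanding the right side confirms \eqref{eq:identity}. So two fixed points with distinct weights in dimension greater than $2$ always have the weights of a six-sphere.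
\end{remark}

\subsection*{Three fixed points}
Let $k=3$ and $n\ge1$. Then $c_n[M]:=\int_Mc_n(\tau)=\sum_p\varepsilon_p$ is odd. We show that three points force all but two Chern numbers in the power sum basis to vanish, and that \eqref{eq:RR} then makes $c_n[M]$ even unless $n=2$.

Let $Q_1,\dots,Q_r$ and $\gamma_i\ne0$ be as in \eqref{eq:moments}. Then $r\le3$, and $r\ge1$ because $\sum_Qm_Q$ is odd.

\begin{lemma}\label{lem:constant}
For $1\le j<n/2$ the power sum $p_j$ is constant on $\{Q_1,\dots,Q_r\}$. Consequently $\int_Mp_{j_1}\cdots p_{j_a}=0$ whenever $j_1+\dots+j_a=n$ and some $j_i<n/2$.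
\end{lemma}

\begin{proof}
Suppose $p_j$ takes exactly two values. As $r\le3$, one of them is taken at a single $Q_i$. If $\alpha$ is the other value, then \eqref{eq:moments} with $g=p_j-\alpha$ gives $\gamma_i(p_j(Q_i)-\alpha)=0$, which is false. Suppose $p_j$ takes three values. Then $g=(p_j-p_j(Q_1))(p_j-p_j(Q_2))$ has degree $2j<n$, and \eqref{eq:moments} gives $\gamma_3g(Q_3)=0$, which is false. For the consequence, evaluate the integral by \eqref{eq:moments}. The constant value of $p_{j_i}$ factors out of the sum, and the remaining monomial has degree less than $n$.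
\end{proof}

So only the numbers $\int_Mp_n$ and, for $n=2\rho$, $\int_Mp_\rho^2$ can be nonzero; we denote them by $\langle p_n\rangle$ and $\langle p_\rho^2\rangle$. In terms of power sums,
\[
\sum_jc_jy^j=\exp\Big(\sum_{j\ge1}(-1)^{j-1}\frac{p_j}{j}y^j\Big),\qquad\operatorname{ch}(\tau_0)=\sum_{j\ge1}\frac{p_j}{j!},\qquad\operatorname{Td}(\tau)=\exp\Big(\sum_{j\ge1}\beta_jp_j\Big),
\]
where $\tau_0=\tau-\operatorname{rank}\tau$ and $\log\frac{y}{1-e^{-y}}=\sum_j\beta_jy^j$. The derivative of this logarithm is $\frac1y-\frac1{e^y-1}=-\sum_{j\ge1}B_jy^{j-1}/j!$, with the Bernoulli numbers defined by $\frac{y}{e^y-1}=\sum B_jy^j/j!$. Thus $\beta_j=-B_j/(j\cdot j!)$, so $\beta_1=\frac12$, $\beta_2=-\frac1{24}$, and $\beta_j=0$ for odd $j\ge3$.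

\emph{The case $n=1$.} By \eqref{eq:RR} with $E$ trivial, $\langle p_1\rangle/2\in\mathbb Z$, so $c_1[M]=\langle p_1\rangle$ is even.

\emph{The case $n\ge3$ odd.} Only the terms linear in $p_n$ contribute. So $\int_M\operatorname{ch}(\tau_0)\operatorname{Td}(\tau)=\langle p_n\rangle/n!$ is an integer, and $c_n[M]=\langle p_n\rangle/n\in(n-1)!\,\mathbb Z$ is even.

\emph{The case $n=2\rho$.} Keeping only the monomials $p_n$ and $p_\rho^2$, we find that
\[
X:=\int_M\operatorname{ch}(\tau_0\otimes\tau_0)\operatorname{Td}(\tau)=\frac{\langle p_\rho^2\rangle}{(\rho!)^2},\qquad I:=\int_M\operatorname{ch}(\tau_0)\operatorname{Td}(\tau)=\frac{\langle p_n\rangle}{n!}+\beta_\rho\,\rho!\,X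
\]
are integers by \eqref{eq:RR}, and
\begin{equation}\label{eq:cn}
c_n[M]=-\frac{\langle p_n\rangle}{n}+\frac{\langle p_\rho^2\rangle}{2\rho^2}=-(2\rho-1)!\,I+(2\rho-1)!\,\beta_\rho\,\rho!\,X+\tfrac12\big((\rho-1)!\big)^2X .
\end{equation}
For $\rho\ge2$ the first term on the right is even, and for $\rho\ge3$ so is the third, since $(\rho-1)!$ is even.
\begin{itemize}
\item If $\rho=2$, then $3!\,\beta_2\,2!=-\frac12$, so $c_4[M]=-6I-\frac12X+\frac12X=-6I$ is even.
\item If $\rho\ge3$ is odd, then $\beta_\rho=0$ and $c_n[M]$ is even.
\item If $\rho\ge4$ is even, the middle term is $-(2\rho-1)!\,B_\rho X/\rho$. By the von Staudt--Clausen theorem the denominator of $B_\rho$ is the product of the primes $\varpi$ with $(\varpi-1)\mid\rho$, so the $2$-adic valuation is $v_2(B_\rho)=-1$. The numbers $2<\rho<2\rho-2$ are three distinct even factors of $(2\rho-1)!$, so $v_2((2\rho-1)!)\ge v_2(\rho)+2$. Hence the middle term has valuation at least $1$. By \eqref{eq:cn} it is an integer, so it is even, and $c_n[M]$ is even.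
\end{itemize}
In every case other than $\rho=1$ this contradicts the parity of $c_n[M]$. Hence $n=2$, and Theorem~\ref{thm:small} is proved. \hfill$\square$

For $\rho=1$ formula \eqref{eq:cn} reads $c_2[M]=X-I$ and gives no parity condition. This is as it must be: $\mathbb{CP}^2$ has three fixed points, with $\langle p_1^2\rangle=9$, $\langle p_2\rangle=3$, $X=9$, $I=6$ and $c_2=3$.

\begin{proof}[Proof of Corollary~\ref{cor:three}]
Let $M$ have $k\le3$ fixed points and not bound. By Theorem~\ref{thm:bound}, $k\ge1$, so $\dim M=2n$ is even. If $n=0$, then $\dim M=0<4k$. Let $n\ge1$. By Theorem~\ref{thm:small}, $k\neq1$. If $k=2$, the two points do not have equal weights and opposite signs, since otherwise $M$ would bound by Theorem~\ref{thm:bound}; so $\dim M\in\{2,6\}$ and $\dim M<8$. If $k=3$, then $\dim M=4<12$.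
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Circle actions on almost complex manifolds with isolated fixed points},
\texttt{https://www.xmath.ous.ac.jp/\allowbreak\~{}kuroki/\allowbreak Toric2021\_title\_abstract/\allowbreak Jang\_Slide.pdf}.

\end{thebibliography}
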